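# Fixed points of coprime action and the subgroups $[g,P]$

## 1. The quaternion group with an automorphism of order 3, and a group of order 27 with one of order 2

Let $G=Q_8=\{\pm1,\pm i,\pm j,\pm k\}$, and let $P=\langle\alpha\rangle$ have order 3 and act by $i\mapsto j\mapsto k\mapsto i$. The only elements of $G$ fixed by $P$ are $\pm1$. For $g\in G$ and $\beta\in P$ write $[g,\beta]=g^{-1}g^{\beta}$; this measures how far $\beta$ moves $g$. Let us collect these displacements one element at a time:
$$[i,\alpha]=-i\cdot j=-k,\qquad [i,\alpha^2]=-i\cdot k=j .$$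
So the subgroup $[i,P]=\langle [i,\beta]\mid\beta\in P\rangle$ is $\langle k,j\rangle=Q_8$. Applying $\alpha$, we get $[j,P]=[k,P]=Q_8$ as well. Since $-1$ is fixed, $[-g,P]=[g,P]$. So every $g\ne\pm1$ has $[g,P]=Q_8$, and the displacements of a single element already generate a group that contains the fixed point $-1$.

Now let $G$ be the group of triples over $\mathbb F_3$ with
$$(x,y,z)(x',y',z')=(x+x',\,y+y',\,z+z'+xy'),$$
of order 27, and let $P=\langle\tau\rangle$ have order 2 and act by $(x,y,z)^\tau=(-x,-y,z)$. This is an automorphism because $(-x)(-y')=xy'$. The fixed points are the triples $(0,0,z)$, a group $Z$ of order 3. For $g=(x,y,z)$ we have $g^{-1}=(-x,-y,-z+xy)$, hence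
$$[g,\tau]=(-x,-y,-z+xy)(-x,-y,z)=(-2x,-2y,2xy).$$
All displacements together generate $G$: we see $(-2,0,0)$ and $(0,-2,0)$, whose commutator is a nontrivial element of $Z$, and they generate $G$ modulo $Z$. So $Z$ lies in the group generated by *all* displacements. But for one $g$ at a time, $[g,P]=\langle[g,\tau]\rangle$ is cyclic of order 1 or 3. It is generated by an element that is trivial or has nonzero image modulo $Z$, so it meets $Z$ trivially. The displacements of a single element never produce a fixed point other than the identity.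

Let $P$ act on $G$ with coprime orders, and let $[G,P]$ be the group generated by all displacements. Are the fixed points in $[G,P]$ generated by the fixed points in the subgroups $[g,P]$, each coming from one element? The first example says yes and the second says no. What separates them? Both examples are soluble; does solubility of $G$ matter?

## 2. Statements, and the textbook facts on coprime action

All groups are finite, and $x^g=g^{-1}xg$. We say that $P$ **acts coprimely** on $G$ if $P$ acts on $G$ by automorphisms, not necessarily faithfully, and $(|P|,|G|)=1$. We work in the semidirect product $GP$, where $g^\alpha=\alpha^{-1}g\alpha$.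

**Definition.** For $g\in G$ put $[g,P]=\langle[g,\alpha]\mid\alpha\in P\rangle$, and $[G,P]=\langle[g,\alpha]\mid g\in G,\alpha\in P\rangle$. For a $P$-invariant subgroup $Y$, $C_Y(P)$ is the set of $P$-fixed elements of $Y$. Put
$$H(G)=H_P(G)=\langle C_{[g,P]}(P)\mid g\in G\rangle .$$
Since $[g,P]\le[G,P]$, always $H_P(G)\le C_{[G,P]}(P)$. We say **the equality holds for $(G,P)$** if
$$C_{[G,P]}(P)=H_P(G). \tag{1}$$

In the first example of Section 1, $H_P(G)=\{\pm1\}$ and (1) holds. In the second, $H_P(G)=1$ while $C_{[G,P]}(P)=Z$, so (1) fails.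

The paper "The fixed points of coprime action" proves the following and conjectures that solubility can be dropped.

**Theorem A.** Let $\pi$ be a set of odd primes and suppose that the $\pi$-group $P$ acts as a group of automorphisms on the soluble finite $\pi'$-group $G$. Then $C_{[G,P]}(P)=\langle C_{[g,P]}(P)\mid g\in G\rangle$.

**Conjecture.** Theorem A holds for all finite $\pi'$-groups $G$.

We shall prove the conjecture. If $\pi$ consists of odd primes, then a $\pi$-group $P$ has odd order and acts coprimely on a $\pi'$-group, so the conjecture is contained in the following theorem.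

**Theorem 1.** If $|P|$ is odd and $P$ acts coprimely on $G$, then $C_{[G,P]}(P)=\langle C_{[g,P]}(P)\mid g\in G\rangle$.

Recall that $O^2(P)$ is the smallest normal subgroup of $P$ whose quotient is a 2-group. We have $O^2(S_3)=A_3$, while $O^2(A_4)=A_4$, although $|A_4|$ is even. The condition $P=O^2(P)$ is the same as "$P$ has no subgroup of index 2": a nontrivial 2-group has a subgroup of index 2, and conversely a subgroup of index 2 is normal with quotient a 2-group, so it contains $O^2(P)$.

**Theorem 2.** For a finite group $P$ the following are equivalent: (a) the equality (1) holds for $(G,P)$ for every coprime action of $P$ on a finite group $G$; (b) $P$ has no subgroup of index 2, i.e. $P=O^2(P)$.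

**Corollary 3.** For every coprime action of $P$ on $G$, with $R=O^2(P)$, one has $C_{[G,P]}(P)=H_P(G)\cdot C_D(P)$, where $D=[C_G(R),P]$.

**Standard facts.** Of two coprime orders at least one is odd, so by the Feit–Thompson theorem one of $G,P$ is soluble. Hence the usual results on coprime action are available (Gorenstein, *Finite Groups*, Ch. 5–6, or Kurzweil–Stellmacher, *The Theory of Finite Groups*, Ch. 8):

- (C1) $C_{G/N}(P)=C_G(P)N/N$ for $P$-invariant $N\trianglelefteq G$.
- (C2) $[G,P]\trianglelefteq GP$, $G=[G,P]C_G(P)$, and $[G,P,P]=[G,P]$. If $G$ is abelian, then $G=[G,P]\times C_G(P)$.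
- (C3) $G$ has a $P$-invariant Sylow $q$-subgroup for each prime $q$.

The classification of finite simple groups is not used.

**A nonsoluble case by hand.** Let $G=A_5^7$, with coordinates indexed by $\mathbb Z/7$, and let $P=\langle\alpha\rangle$ of order 7 shift the coordinates by $+1$. Since $7\nmid60$, this is coprime, and $C_G(P)$ is the diagonal. First take $g$ with one nontrivial entry $s$. Then $[g,P]\le\langle s\rangle^7$, and each $[g,\alpha^m]$ has product of coordinates equal to 1. So a constant tuple $(s^e,\dots,s^e)$ in $[g,P]$ has $s^{7e}=1$, hence $s^e=1$. This $g$ contributes nothing.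

Now let $g$ have $s$ in place 1, $t$ in place 2, and 1 elsewhere. Then $u=[g,\alpha^3]=g^{-1}g^{\alpha^3}$ has entries $s^{-1},t^{-1},s,t$ in places $1,2,4,5$, and $[g,\alpha^2]^{-1}[g,\alpha^5]=(g^{-1}g^{\alpha^3})^{\alpha^2}=u^{\alpha^2}$ has entries $s^{-1},t^{-1},s,t$ in places $3,4,6,7$. The supports meet only in place 4, so $[u,u^{\alpha^2}]\in[g,P]$ has the single nontrivial entry $[s,t^{-1}]$, in place 4. In the same way its shifts $[u^{\alpha^m},u^{\alpha^{m+2}}]$ lie in $[g,P]$, because $u^{\alpha^m}=[g,\alpha^m]^{-1}[g,\alpha^{m+3}]$. Multiplying the seven shifts, we find that the diagonal element with entries $[s,t^{-1}]$ lies in $C_{[g,P]}(P)$. As commutators generate $A_5$, $H_P(G)$ is the whole diagonal. So (1) holds.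

## 3. Quotients and invariant subgroups, and where reduction alone stops

The following lemma collects what follows directly from the definitions and (C1), (C2).

**Lemma 4.** Let $P$ act coprimely on $G$.

1. $[g,P]$ is $P$-invariant and $\langle P,P^g\rangle=[g,P]P$.
2. $H(G)\trianglelefteq C_G(P)$, and $H(G)=H([G,P])$.
3. If $B\le G$ is $P$-invariant, then $H(B)\le H(G)$.
4. If $N\trianglelefteq G$ is $P$-invariant, then $H(G/N)=H(G)N/N$. If moreover $G=[G,P]$ and the equality holds for $(G/N,P)$, then $C_G(P)=H(G)\,C_N(P)$.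

*Proof.* (1) We have $[g,\alpha\beta]=g^{-1}g^\beta\cdot(g^{-1}g^\alpha)^\beta=[g,\beta][g,\alpha]^\beta$, so $[g,\alpha]^\beta\in[g,P]$. Next, $(\alpha^{-1})^g=g^{-1}(\alpha^{-1}g\alpha)\alpha^{-1}=[g,\alpha]\alpha^{-1}$. So $\langle P,P^g\rangle$ contains $P$ and every $[g,\alpha]$. Conversely, the group $[g,P]P$ contains $P$ and $P^g$.

(2) Let $c\in C_G(P)$. Then $[g,\alpha]^c=[g^c,\alpha]$, so $C_{[g,P]}(P)^c=C_{[g^c,P]}(P)$ and $H(G)\trianglelefteq C_G(P)$. Also $[cg,\alpha]=g^{-1}c^{-1}c^\alpha g^\alpha=[g,\alpha]$. Since $G=C_G(P)[G,P]$, each $[g,P]$ equals $[x,P]$ for some $x\in[G,P]$. Hence $H(G)=H([G,P])$.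

(3) The generators of $H(B)$ are among those of $H(G)$.

(4) $[gN,P]=[g,P]N/N\cong[g,P]/([g,P]\cap N)$ as groups with $P$-action. By (C1) applied to $[g,P]$, $C_{[gN,P]}(P)=C_{[g,P]}(P)N/N$. Generating over all $g$ gives $H(G/N)=H(G)N/N$. If $G=[G,P]$, then $G/N=[G/N,P]$. If also the equality holds for $(G/N,P)$, then $C_G(P)N/N=C_{G/N}(P)=H(G/N)=H(G)N/N$. So $C_G(P)\le H(G)N$, and Dedekind's law with $H(G)\le C_G(P)$ gives $C_G(P)=H(G)(C_G(P)\cap N)$. $\square$

By part (2) and $[G,P,P]=[G,P]$, the equality holds for $(G,P)$ exactly when it holds for $([G,P],P)$. So **we may always assume $G=[G,P]$, and must then show $C_G(P)=H(G)$.**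

Two attempts come to mind. The first is to imitate the quaternion example and look for a single $g$ with $[g,P]=G$; then $C_G(P)=C_{[g,P]}(P)$ and we are done. This cannot work in general. By its definition $[g,P]$ is generated by the $|P|-1$ elements $[g,\alpha]$, $\alpha\ne1$. For $|P|=3$ acting on both factors of $Q_8\times Q_8$ as in Section 1, we have $[G,P]=G$, but $G$ needs four generators and $[g,P]$ has at most two. Many elements $g$ have to cooperate.

The second attempt is induction on $|G|$ through Lemma 4(4): take a minimal normal subgroup $V$ of $GP$ inside $G$, and get $C_G(P)=H(G)C_V(P)$. This stops when $V=G$, because then the formula says nothing. That happens in the example $A_5^7$, where $P$ permutes the simple factors transitively, so that $G$ is itself a minimal normal subgroup of $GP$. Without detailed knowledge of simple groups the reduction gives no hold on $C_V(P)$.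

What gets past this point is to treat all $g$ at once, by a character computation that does not care about the structure of $G$. Since $H=H(G)\trianglelefteq C=C_G(P)$, proving $C=H$ amounts to proving that the only $\beta\in\mathrm{Irr}(C)$ with $H\le\ker\beta$ is the trivial one. If $|P|=p$, then $\beta$ can be transported to a character $\chi$ of $GP$, whose values on the coset $G\alpha$ are, up to one sign, the values of $\beta$. The products $\alpha\alpha^g$, over all $g$, are then controlled by $H$, and the square of one class sum sees all of them.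

## 4. The coset $G\alpha$ and the characters of $C_G(\alpha)$

In this section and the next, $P=\langle\alpha\rangle$ has prime order $p\nmid|G|$, and $C=C_G(P)$. The first step describes conjugacy outside $G$.

**Lemma 5.** Let $X\le G$ be $P$-invariant and $i\not\equiv0\pmod p$. Every $x\in X\alpha^i$ is $X$-conjugate to $c\alpha^i$ for some $c\in C_X(P)$. If $c,c'\in C$ and $(c\alpha^i)^g=c'\alpha^i$ with $g\in G$, then $g\in C$ and $c^g=c'$.

*Proof.* Write $x=x_px_{p'}$ with $x_p,x_{p'}$ powers of $x$ of $p$-power and $p'$-order. The image of $x_{p'}$ in $XP/X\cong P$ is trivial, so $x_{p'}\in X$ and $x_p\in X\alpha^i$. Thus $x_p\ne1$, and since $|XP|=p|X|$ with $p\nmid|X|$, $\langle x_p\rangle$ is a Sylow $p$-subgroup of $XP$. By Sylow's theorem some element of $XP=XP$ conjugates it to $P$; writing that element as $y\alpha^m$ with $y\in X$, and noting that $\alpha^m$ normalizes $P$, we get $\langle x_p\rangle^y=P$. Then $x_p^y\in P\cap X\alpha^i=\{\alpha^i\}$. So $x^y=c\alpha^i$ with $c=x_{p'}^y\in X$, and $c$ commutes with $\alpha^i$,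 which generates $P$.

For the second claim, the $p$-part of $c\alpha^i$ is $\alpha^i$ and its $p'$-part is $c$, and likewise for $c'\alpha^i$. Comparing $p$-parts, $(\alpha^i)^g=\alpha^i$, so $g\in C$. Comparing $p'$-parts, $c^g=c'$. $\square$

With $X=G$, Lemma 5 says that $c\mapsto c\alpha^i$ matches the conjugacy classes of $C$ with the $G$-classes in $G\alpha^i$. The stabilizer in $G$ of $c\alpha^i$ is $C_C(c)$, so its $G$-class has $|G:C_C(c)|$ elements.

**Lemma 6** (Glauberman correspondence). For every $\beta\in\mathrm{Irr}(C)$ there are $\chi\in\mathrm{Irr}(GP)$ with $\chi_G$ irreducible and $\varepsilon=\pm1$ such that $\chi(c\alpha^i)=\varepsilon\beta(c)$ for all $c\in C$ and $i\not\equiv0\pmod p$.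

*Proof.*

**Canonical extensions.** The purpose here is to choose one good extension to $GP$ of each $P$-invariant $\theta\in\mathrm{Irr}(G)$. As $GP/G$ is cyclic, $\theta$ extends to some $\theta_1\in\mathrm{Irr}(GP)$, and all its extensions are $\theta_1\mu$ with $\mu\in\mathrm{Irr}(P)$, viewed as characters of $GP/G$. Now $\det(\theta_1\mu)(\alpha)=\det\theta_1(\alpha)\,\mu(\alpha)^{\theta(1)}$, where $\det\theta_1(\alpha)$ is a $p$-th root of unity. Since $\theta(1)$ divides $|G|$, $p\nmid\theta(1)$, so exactly one extension has determinant 1 at $\alpha$. Call it $\hat\theta$.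

**Rationality.** We show that $\hat\theta(c\alpha^i)$ does not depend on $i\not\equiv0$ and is a generalized character in $c$. Let $E=\mathbb Q(\zeta_{|G|})$ and $\mathcal G=\mathrm{Gal}(\mathbb Q(\zeta_{p|G|})/E)$. For $\sigma\in\mathcal G$, the character $\hat\theta^\sigma$ extends $\theta^\sigma=\theta$ and satisfies $\det\hat\theta^\sigma(\alpha)=\sigma(1)=1$. By uniqueness, $\hat\theta^\sigma=\hat\theta$. Write
$$\hat\theta_{C\times P}=\sum_{\beta\in\mathrm{Irr}(C)}\beta\times\psi_\beta,$$
with each $\psi_\beta$ a character of $P$ or $0$. Apply $\sigma$ to $\hat\theta(c\alpha^i)=\sum_\beta\beta(c)\psi_\beta(\alpha^i)$. The left side and the values $\beta(c)\in E$ are fixed, so linear independence of $\mathrm{Irr}(C)$ shows that each $\psi_\beta(\alpha^i)$ is fixed by $\mathcal G$. As $p\nmid|G|$, $\mathcal G$ has order $p-1$, and it acts faithfully on $\mathbb Q(\zeta_p)$ because $\mathbb Q(\zeta_{p|G|})=E(\zeta_p)$. So $\mathcal G$ restricts onto $\mathrm{Gal}(\mathbb Q(\zeta_p)/\mathbb Q)$. Hence $\psi_\beta(\alpha^i)\in\mathbb Q$, and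 being an algebraic integer it lies in $\mathbb Z$. For $i\not\equiv0$, the Galois automorphism $\zeta_p\mapsto\zeta_p^i$ carries $\psi_\beta(\alpha)$ to $\psi_\beta(\alpha^i)$, so these integers agree. Therefore
$$\theta'(c):=\hat\theta(c\alpha^i)\qquad(i\not\equiv0)$$
is a generalized character of $C$ independent of $i$.

**Orthogonality.** Next we show that $\theta'$ is, up to sign, irreducible. For $P$-invariant $\theta_1,\theta_2\in\mathrm{Irr}(G)$ and $i\not\equiv0$, sum over class representatives $c$ of $C$:
$$\frac1{|G|}\sum_{x\in G\alpha^i}\hat\theta_1(x)\overline{\hat\theta_2(x)}=\frac1{|G|}\sum_c|G:C_C(c)|\,\theta_1'(c)\overline{\theta_2'(c)}=\sum_c\frac{\theta_1'(c)\overline{\theta_2'(c)}}{|C_C(c)|}=\langle\theta_1',\theta_2'\rangle_C .$$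
Adding up the $p$ cosets of $G$ in $GP$ gives
$$p\,\langle\hat\theta_1,\hat\theta_2\rangle_{GP}=\langle\theta_1,\theta_2\rangle_G+(p-1)\langle\theta_1',\theta_2'\rangle_C .$$
The first two inner products are both $\delta_{\theta_1\theta_2}$, so $\langle\theta_1',\theta_2'\rangle_C=\delta_{\theta_1\theta_2}$. A generalized character of norm 1 is $\pm$ an irreducible character. So $\theta'=\pm\beta_\theta$ with $\beta_\theta\in\mathrm{Irr}(C)$, and the $\beta_\theta$ are distinct for distinct $\theta$.

**Every $\beta$ occurs.** Given $\beta\in\mathrm{Irr}(C)$, put $f(x)=\beta(c)$ if $x$ is $G$-conjugate to $c\alpha$ with $c\in C$, and $f=0$ off $G\alpha$. By Lemma 5, $f$ is well defined. As $\alpha$ centralizes $c\alpha$, the $GP$-class of $c\alpha$ is its $G$-class, so $f$ is a class function of $GP$, and it is a linear combination of $\mathrm{Irr}(GP)$. Let $\chi\in\mathrm{Irr}(GP)$. If $\chi_G$ is reducible, let $\theta$ be a constituent of $\chi_G$. It is not $P$-invariant, since otherwise $\chi$ would be one of the extensions $\hat\theta\mu$.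 So its stabilizer in $GP$ is $G$, which has prime index, and by Clifford $\chi$ is induced from $G$; then $\chi$ vanishes on $G\alpha$. If $\chi_G=\theta$ is irreducible, then $\chi=\hat\theta\mu$, which on $G\alpha$ equals $\mu(\alpha)\hat\theta$. Evaluating $f$ at the elements $c\alpha$, we see that $\beta$ is a linear combination of the functions $\theta'=\pm\beta_\theta$. By linear independence of $\mathrm{Irr}(C)$, $\beta=\beta_\theta$ for some $\theta$. Take $\chi=\hat\theta$ and let $\varepsilon$ be the sign with $\theta'=\varepsilon\beta$. $\square$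

**The quaternion example.** Inside the real quaternions put $\alpha=\tfrac12(-1+i+j+k)$. It has norm 1 and real part $-\tfrac12$, so it has order 3, and a direct multiplication gives $\alpha^{-1}i\alpha=j$, and cyclically. So $Q_8\langle\alpha\rangle$ is our semidirect product, and $C=\{\pm1\}$. Let $\chi$ be the character of the 2-dimensional complex representation given by the quaternions; its value is twice the real part. Then $\chi_{Q_8}$ is irreducible, and $\chi(\alpha)=\chi(\alpha^2)=-1$, $\chi(-\alpha)=\chi(-\alpha^2)=1$. So $\chi(c\alpha^i)=-\beta(c)$, where $\beta$ is the nontrivial character of $C$. Here $\varepsilon=-1$.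

## 5. Squaring a class sum: the case $|P|=p$ odd

**Proposition 7.** The equality (1) holds if $|P|=p$ is an odd prime.

*Proof.* Assume $G=[G,P]$. Put $H=H(G)\trianglelefteq C$ and $n=|G:C|=|\alpha^G|$.

**Step 1.** This step puts the products of two conjugates of $\alpha$ under the control of $H$. *For all $g\in G$, $\alpha\alpha^g$ is $G$-conjugate to $c\alpha^2$ for some $c\in H$.* Let $X=[g,P]$. By Lemma 4(1), $\alpha^g\in\langle P,P^g\rangle=XP$. Since $\alpha^g\in G\alpha$, we get $\alpha^g\in XP\cap G\alpha=X\alpha$, and $\alpha\alpha^g\in\alpha X\alpha=X\alpha^2$. As $p$ is odd, $2\not\equiv0\pmod p$, so Lemma 5 applies to $X$ and $i=2$: $\alpha\alpha^g$ is $X$-conjugate to some $c\alpha^2$ with $c\in C_X(P)=C_{[g,P]}(P)\le H$. This is where oddness enters; for $p=2$ the product would lie in $G$, outside the reach of Lemma 5.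

**Step 2.** We compute one trace in two ways. Let $\beta\in\mathrm{Irr}(C)$ with $H\le\ker\beta$, take $\chi,\varepsilon$ from Lemma 6, and let $\rho$ afford $\chi$. Let $K=\sum_{y\in\alpha^G}y\in\mathbb C[GP]$. Since $P$ centralizes $\alpha$, $\alpha^G=\alpha^{GP}$, so $K$ is central and $\rho(K)=\omega I$. Taking traces, $\omega=n\chi(\alpha)/\chi(1)=n\varepsilon\beta(1)/\chi(1)$. Hence
$$\operatorname{tr}\rho(K^2)=\omega^2\chi(1)=\frac{n^2\beta(1)^2}{\chi(1)} .$$
On the other hand, $\operatorname{tr}\rho(K^2)=\sum_{y,y'\in\alpha^G}\chi(yy')$. If $y=\alpha^a$ and $y'=\alpha^b$, then $yy'$ is conjugate to $\alpha\alpha^{ba^{-1}}$, hence by Step 1 to $c\alpha^2$ with $c\in H$. So $\chi(yy')=\varepsilon\beta(c)=\varepsilon\beta(1)$ for each of the $n^2$ pairs. Comparing,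
$$\frac{n^2\beta(1)^2}{\chi(1)}=n^2\varepsilon\beta(1),\qquad\text{i.e.}\qquad \beta(1)=\varepsilon\chi(1).$$

**Step 3.** We read off that $\beta$ is trivial. Degrees are positive, so $\varepsilon=1$ and $\chi(\alpha)=\beta(1)=\chi(1)$. Thus $\alpha\in\ker\chi$. The kernel is normal in $GP$, so it contains $[G,P]=G$. As $\chi_G$ is irreducible, $\chi(1)=1$, and $\chi$ is trivial on $G$ and on $\alpha$. So $\beta(c)=\chi(c\alpha)=1$ for all $c\in C$. The group $C/H$ therefore has only the trivial irreducible character, and $C=H$. $\square$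

In the quaternion example with $\beta$ nontrivial, $n=4$ and $\omega=4(-1)/2=-2$, so $\operatorname{tr}\rho(K^2)=8$. The four products $\alpha^a\alpha^a$ contribute $-1$ each, and the other twelve contribute $+1$ each. For instance, $\tfrac12(-1+i+j+k)\cdot\tfrac12(-1+i-j-k)$ has real part $\tfrac14(1-1+1+1)=\tfrac12$, so it is conjugate to $-\alpha^2$. The sum is $-4+12=8$, and the element $c=-1$ of $H$ is visible in the products.

**Remark (sharper form).** Let $P=\langle\alpha\rangle$ have odd prime order. Then $C_{[G,P]}(P)$ is generated by the elements $c\in C_G(\alpha)$ such that $c\alpha^2=\alpha^x\alpha^y$ for some $x,y\in G$. To check this, put $N=[G,P]$. By (C2), $G=C_G(P)N$, so $\alpha^G=\alpha^N\subseteq N\alpha$. Hence $\alpha^x\alpha^y\in N\alpha^2$ and such $c$ lie in $N$; moreover $x,y$ may be taken in $N$. So we may replace $G$ by $N$. The set of these $c$ is closed under conjugation by $C_G(\alpha)$, so it generates a normal subgroup $H^*$ of $C$. By Lemma 5 with $X=G$, $(\alpha\alpha^g)^y=c\alpha^2$ for some $y\in G$ and $c\in C$,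 and then $c\alpha^2=\alpha^y\alpha^{gy}$ shows $c\in H^*$. Steps 2 and 3 now apply with $H^*$ in place of $H$.

## 6. From prime order to odd order

*Proof of Theorem 1.* We induct on $|P|$. The case $P=1$ is trivial, since both sides of (1) are 1. Let $P\ne1$. By Feit–Thompson $P$ is soluble, so $P/P'\neq1$, and there is $Q\trianglelefteq P$ of prime index, an odd prime. Assume $G=[G,P]$, put $H=H_P(G)$ and $N=[G,Q]$. Since $N\trianglelefteq G$ and $P$ normalizes $G$ and $Q$, we have $N\trianglelefteq GP$. We must show $C_G(P)=H$.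

**Step 1.** This reduces the problem to $C_N(P)$. As $Q$ acts trivially on $G/N$, the action of $P$ there is an action of $P/Q$, of odd prime order, and (1) for $(G/N,P)$ is (1) for $(G/N,P/Q)$. It holds by Proposition 7. Lemma 4(4) gives $C_G(P)=H\,C_N(P)$.

**Step 2.** This handles the part of $G$ that $Q$ does not see. The subgroup $C_G(Q)$ is $P$-invariant because $Q\trianglelefteq P$. Let $D=[C_G(Q),P]\trianglelefteq C_G(Q)$. Proposition 7 for $P/Q$ acting on $C_G(Q)$ gives
$$C_D(P)=\langle C_{[g,P]}(P)\mid g\in C_G(Q)\rangle\le H .$$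

**Step 3.** Here we show $C_N(Q)\le DH$. Note that $DH$ is a subgroup, since $H\le C_G(P)\le C_G(Q)$ normalizes $D$. For $g\in G$ let $Y=C_{[g,P]}(Q)$. It is $P$-invariant, so (C2) gives $Y=[Y,P]C_Y(P)$. Here $[Y,P]\le[C_G(Q),P]=D$ and $C_Y(P)\le C_{[g,P]}(P)\le H$. So $Y\le DH$. By induction the equality holds for $(G,Q)$, whence
$$C_N(Q)=\langle C_{[g,Q]}(Q)\mid g\in G\rangle\le\langle C_{[g,P]}(Q)\mid g\in G\rangle\le DH .$$

**Step 4.** We show $C_N(P)\le H$. Let $x\in C_N(P)\le C_N(Q)$. By Step 3, $x=dh$ with $d\in D$, $h\in H\le C_G(P)$. Then $d=xh^{-1}$ is fixed by $P$, so $d\in C_D(P)\le H$ by Step 2, and $x\in H$.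

Steps 1 and 4 give $C_G(P)=H$. $\blacksquare$

So the conjecture is true.

## 7. A subgroup of index 2 destroys the equality

*Proof of Theorem 2, (a)⇒(b).* We show that if (b) fails, so does (a). This puts the group of order 27 from Section 1 into general form. Suppose $Q\le P$ has index 2, and let $q\nmid|P|$ be a prime; it is odd because $|P|$ is even. Let $G=\langle a,b\rangle$ be extraspecial of order $q^3$ and exponent $q$; this is the group of triples of Section 1 with $\mathbb F_q$ in place of $\mathbb F_3$. Let $P$ act through $P/Q$ by $\tau:a\mapsto a^{-1},\ b\mapsto b^{-1}$, which in triples, with $a=(1,0,0)$ and $b=(0,1,0)$, is $(x,y,z)\mapsto(-x,-y,z)$. Then $\tau$ inverts $G/Z(G)$ and centralizes $Z(G)=\langle[a,b]\rangle$. As $\tau$ inverts $G/Z(G)$, which has odd order, $[G,P]Z(G)=G$. Since $Z(G)=\Phi(G)$, this gives $[G,P]=G$, so $C_{[G,P]}(P)\ge Z(G)\ne1$. But $[g,P]=\langle g^{-1}g^\tau\rangle$, and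
$$(g^{-1}g^\tau)^\tau=(g^\tau)^{-1}g=(g^{-1}g^\tau)^{-1}.$$
So $\tau$ inverts the cyclic group $[g,P]$ of odd order, and $C_{[g,P]}(P)=1$ for every $g$. Thus $H_P(G)=1$ and the equality fails. $\square$

## 8. Acting groups without subgroups of index 2

Now let $P$ have no subgroup of index 2. If $|P|$ is odd, Theorem 1 applies, so let $|P|$ be even. The induction of Section 6 is the natural thing to try, and it breaks in its Step 3, which needs the equality for $(G,Q)$. For $P=A_4$ the only normal subgroup of prime index is the Klein four-group $Q$, which has subgroups of index 2, and by Section 7 the equality for $Q$ fails for some groups.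

On the other hand, $|G|$ is now odd, so $G$ is soluble, and the induction through minimal normal subgroups, which stopped us in Section 3, has something to work with. For the rest of this section:

> $P=O^2(P)$, $|P|$ is even, $G$ is a counterexample to (1) of least order for this $P$, and $H=H(G)$.

By Lemma 4(2), $G=[G,P]$, since otherwise the equality for the smaller group $[G,P]$ would give it for $G$. So $H<C_G(P)$; in particular $G\ne1$.

### 8.1. A symplectic lemma

This lemma finds fixed points in groups of the type that gave the counterexample of Section 7, once index 2 is excluded.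

**Lemma 8.** Let $S\le G$ be a $P$-invariant $q$-subgroup with $S'=Z(S)=Z$ of order $q$, $[Z,P]=1$, $S/Z$ elementary abelian and $C_{S/Z}(P)=0$. Then $Z\le[g,P]$ for some $g\in S$; hence $Z\le H$.

*Proof.* Write $S/Z$ additively. Commutation gives a bilinear alternating form $(xZ,yZ)=[x,y]$ on $S/Z$ with values in $Z\cong\mathbb F_q$. It is nondegenerate because $Z(S)=Z$, and $P$-invariant because $P$ centralizes $Z$.

Suppose $(v,v\alpha)=0$ for all $v\in S/Z$ and $\alpha\in P$. Replacing $v$ by $u+v$ gives $(u,v\alpha)+(v,u\alpha)=0$, so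
$$(u,v\alpha)=-(v,u\alpha)=(u\alpha,v)=(u,v\alpha^{-1})$$
for all $u,v$. By nondegeneracy $v\alpha=v\alpha^{-1}$, so $\alpha^2$ acts trivially on $S/Z$ for all $\alpha\in P$. Then $P/C_P(S/Z)$ is an elementary abelian 2-group, hence trivial by (b). So $C_{S/Z}(P)=S/Z\ne0$, a contradiction.

Hence $(v,v\alpha)\ne0$ for some $v=gZ$ and $\alpha\in P$. The image of $[g,P]$ in $S/Z$ is the $P$-invariant subspace $M_0$ spanned by all $v\gamma-v$, $\gamma\in P$. Then $v+M_0$ is a $P$-fixed element of $(S/Z)/M_0$. By (C1), fixed points there lift to $C_{S/Z}(P)=0$, so $v\in M_0$, and also $v\alpha\in M_0$. So $[g,P]$ contains elements $x,y\in S$ with images $v,v\alpha$, and $1\ne[x,y]\in Z\cap[g,P]$. As $|Z|=q$, $Z\le[g,P]$. Since $[Z,P]=1$, $Z\le C_{[g,P]}(P)\le H$. $\square$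

### 8.2. Minimal normal subgroups are central

**Step 1.** *Every minimal normal subgroup $V$ of $GP$ with $V\le G$ satisfies: $V\le Z(GP)$, $|V|$ is prime, $H\cap V=1$, and $C_G(P)=H\times V$.*

We first find a linear functional on $V$ that sees the failure of (1), and then show that noncentral $V$ would force it to be fixed by too much.

**Step 1a: the functional $\varphi$.** As $G$ is soluble, $V$ is an elementary abelian $q$-group for some prime $q$. The equality holds for $G/V$ by minimality, so Lemma 4(4) gives $C_G(P)=HU$ with $U=C_V(P)$. Since $C_G(P)\neq H$, $U\not\le H$. By (C2), $V=[V,P]\times U$, and $H\cap V=H\cap U<U$ because $H\le C_G(P)$. So $[V,P](H\cap V)<V$, and there is a nonzero linear $\varphi:V\to\mathbb F_q$ that vanishes on $[V,P]$ and on $H\cap V$. We say that $x$ fixes $\varphi$ if $\varphi(v^x)=\varphi(v)$ for all $v\in V$.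

Clearly $P$ fixes $\varphi$, as $v^{-1}v^\alpha\in[V,P]$. *Also $C_G(P)=HU$ fixes $\varphi$.* First, $U\le V$ acts trivially on $V$. Let $h\in H$. Then $h$ commutes with $P$ and normalizes $V$, so it normalizes $[V,P]$, where $\varphi$ vanishes. For $u\in U$, $[u,h]=u^{-1}u^h\in V$, and $[u,h]=(h^{-1})^uh\in H$ because $u\in C_G(P)$ normalizes $H$. So $[u,h]\in H\cap V\le\ker\varphi$ and $\varphi(u^h)=\varphi(u)$. As $V=[V,P]U$, $h$ fixes $\varphi$.

**Step 1b: set-up for a contradiction.** *Suppose $V\not\le Z(G)$.* Let $C_0=C_G(V)<G$, a normal subgroup of $GP$. Let $K/C_0\le G/C_0$ be a minimal normal subgroup of $GP/C_0$, an elementary abelian $r$-group. If $r=q$, then a $q$-group acts on the $q$-group $V\neq1$, so $C_V(K)\ne1$. As $C_V(K)$ is normal in $GP$, $C_V(K)=V$ and $K\le C_0$, which is impossible. So $r\ne q$. By (C3), let $R$ be a $P$-invariant Sylow $r$-subgroup of $K$; then $K=C_0R$.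

**Claim.** *$\varphi$ is fixed by $X:=[g,P]$ for each $g\in R$.*

Given the claim, $\varphi$ is fixed by $[R,P]=\langle[g,P]\mid g\in R\rangle$ and by $C_R(P)\le C_G(P)$. By (C2), $R=[R,P]C_R(P)$ fixes $\varphi$, and $C_0$ acts trivially on $V$; so $K$ fixes $\varphi$. Thus $C_{V^*}(K)\ne0$. This is a $GP$-submodule of $V^*$, which is irreducible because $V$ is. So $K$ acts trivially on $V^*$, hence on $V$, contradicting $K>C_0$. It remains to prove the claim, in Steps 1c–1e.

**Step 1c: an irreducible quotient and many complements.** As $R$ is $P$-invariant, $X\le R$ is an $r$-group. Let $L=XP=\langle P,P^g\rangle$ (Lemma 4(1)). Since $q$ divides $|G|$, $q\nmid|P|$; as also $q\ne r$, $L$ is a $q'$-group and $L\cap V=1$. Put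
$$A=\{v\in V:\varphi(v^l)=0\ \text{for all } l\in L\},$$
an $L$-submodule of $V$ contained in $\ker\varphi$. If $X$ acts trivially on $V/A$, then $v^{-1}v^x\in A\le\ker\varphi$ for all $v\in V$, $x\in X$, so $X$ fixes $\varphi$, as claimed. Suppose from now on that $X$ acts nontrivially on $V/A$. By Maschke's theorem $V/A$ is a direct sum of irreducible $L$-modules, and $X$ is nontrivial on one of them. So there is an $L$-submodule $B$ with $A\le B<V$ such that $Z:=V/B$ is irreducible and $X$ acts nontrivially on $Z$. As $X\trianglelefteq L$, $C_Z(X)$ is a proper submodule of $Z$, so $C_Z(X)=0$ and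
$$C_Z(L)=0. \tag{2}$$

The idea is now to vary $g$ to $gv$. For $v\in V$ put $X_v=[gv,P]$ and $L_v=\langle P,P^{gv}\rangle=X_vP$. Since $P^{gv}=(P^g)^v$ agrees with $P^g$ modulo $V$, we have $L_vV=\langle P,P^g\rangle V=LV$. Also $L_v\cap V=X_vP\cap G\cap V=X_v\cap V$. This is normalized by $L_v$ and by the abelian group $V$, hence by $LV$; so it is $L$-invariant. By (C2),
$$X_v\cap V=[X_v\cap V,P]\,C_{X_v\cap V}(P)\le\ker\varphi,$$
because $[X_v\cap V,P]\le[V,P]$ and $C_{X_v\cap V}(P)\le C_{[gv,P]}(P)\cap V\le H\cap V$. An $L$-invariant subgroup of $\ker\varphi$ lies in $A$, so $L_v\cap V\le A\le B$. Since $V$ is abelian, $B\trianglelefteq LV$. By Dedekind $L_vB\cap V=(L_v\cap V)B=B$, so $L_vB/B$ is a complement to $Z$ in $LV/B$. It contains $PB/B$. The case $v=1$ is $LB/B$.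

**Step 1d: counting complements.** Count the complements to $Z$ in $LV/B$ that contain $PB/B$.

*Upper bound.* By Schur–Zassenhaus, all complements are of the form $(LB/B)^z$ with $z\in Z$. If $(LB/B)^z\ge PB/B$, then for each $a\in PB/B$ both $a$ and $a^{z^{-1}}$ lie in $LB/B$. They are congruent modulo $Z$, and $(LB/B)\cap Z=1$, so they are equal. Hence $z\in C_Z(P)$, and there are at most $|C_Z(P)|$ such complements.

*Lower bound.* Suppose $L_vB=L_{v'}B$. For $a\in P$, the elements $a^{gv}B$ and $a^{gv'}B$ lie in the same complement and are both congruent to $a^gB$ modulo $Z$, so they are equal. Thus $vv'^{-1}B$ centralizes $a^gB$ for every $a\in P$, i.e. $vv'^{-1}B\in C_Z(P^g)$. So elements $v$ representing different cosets of $C_Z(P^g)$ in $Z$ give different complements, and at least $|Z:C_Z(P^g)|$ complements arise.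

Therefore $|Z|\le|C_Z(P)|\,|C_Z(P^g)|$. Both $P$ and $P^g$ are complements to the normal $r$-subgroup $X$ in $L$, and $(|X|,|P|)=1$, so by Schur–Zassenhaus they are conjugate in $L$, and $|C_Z(P^g)|=|C_Z(P)|$. Hence $|Z|\le|C_Z(P)|^2$. On the other hand, by (2), $C_Z(P)\cap C_Z(P^g)=C_Z(L)=0$, so $|C_Z(P)|^2\le|Z|$. We obtain
$$\dim Z=2\dim C_Z(P). \tag{3}$$

**Step 1e: no irreducible module satisfies (3).** Over $\overline{\mathbb F}_q$, $Z$ becomes a direct sum of Galois conjugates of one simple module $Z_0$, and Galois conjugation preserves dimensions of $P$-fixed spaces. So (3) gives $\dim Z_0=2\dim C_{Z_0}(P)$. As $q\nmid|L|$, the Brauer character $\xi$ of $Z_0$ is an ordinary irreducible character of $L$, and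
$$\xi(1)=2\langle\xi_P,1_P\rangle. \tag{4}$$

Let $\lambda$ be an irreducible constituent of $\xi_X$ and $T$ its stabilizer in $P$; its stabilizer in $L$ is $XT$. By Clifford, $\xi=\eta^L$ with $\eta\in\mathrm{Irr}(XT)$. Since $L=(XT)P$ and $XT\cap P=T$, Mackey's formula gives $\xi_P=(\eta_T)^P$. By Frobenius reciprocity and (4),
$$\frac{\xi(1)}2=\langle\xi_P,1_P\rangle=\langle\eta_T,1_T\rangle\le\eta(1)=\frac{\xi(1)}{|P:T|}.$$
So $|P:T|\le2$, and $T=P$ by (b). Thus $\lambda$ is invariant in $L$. By coprimeness it extends to some $\hat\lambda\in\mathrm{Irr}(L)$ (Isaacs, *Character Theory of Finite Groups*, Cor. 8.16), and $\xi=\hat\lambda\mu$ with $\mu\in\mathrm{Irr}(L/X)$ (Gallagher, loc. cit., Cor. 6.17). Since $L/X\cong P$, $\mu_P$ is irreducible, and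
$$\frac{\lambda(1)\mu(1)}2=\frac{\xi(1)}{2}=\langle\xi_P,1_P\rangle=\langle\hat\lambda_P,\overline\mu_P\rangle .$$
So $\overline\mu_P$, of degree $\mu(1)$, occurs $\lambda(1)\mu(1)/2$ times in $\hat\lambda_P$, of degree $\lambda(1)$. Hence $\mu(1)\cdot\lambda(1)\mu(1)/2\le\lambda(1)$, i.e. $\mu(1)^2\le2$, and $\mu(1)=1$. Then $\xi(1)=\lambda(1)$ divides $|X|$, so it is a power of $r$, which is odd since $|G|$ is odd. But (4) says that $\xi(1)$ is even. This contradiction proves the claim, and with it $V\le Z(G)$.

**Step 1f: conclusion.** As $V\le Z(G)$, $V$ is an irreducible $P$-module. It has $C_V(P)=U\ne1$, so $V=C_V(P)$, and $V\le Z(GP)$. A trivial irreducible module has prime order. As $V=U\not\le H$, $H\cap V=1$. Finally $C_G(P)=HU=HV=H\times V$. This completes Step 1.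

Fix such a $V$, and let $|V|=q$.

### 8.3. Transfer: $G$ is a $q$-group

**Step 2.** *$G$ is a $q$-group.* We use transfer to detect $V$ in an abelian quotient on which $P$ acts trivially, which $G=[G,P]$ forbids. Let $Q$ be a $P$-invariant Sylow $q$-subgroup of $G$; then $V\le Q$. Suppose $Q<G$. By minimality and Lemma 4(3), $C_{[Q,P]}(P)=H(Q)\le H$. Put $Q_0=[Q,P](H\cap Q)$.

*The quotient $Q/Q_0$.* We have $[Q,P]\trianglelefteq Q$, $Q=[Q,P]C_Q(P)$ and $H\cap Q\trianglelefteq C_Q(P)$, so $Q_0\trianglelefteq Q$. It is $P$-invariant, and $P$ acts trivially on $Q/Q_0$. Also $Q/Q_0$ is an image of $C_Q(P)/(H\cap Q)$, which embeds in $C_G(P)/H\cong V$; so $Q/Q_0$ is abelian.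

*$V\cap Q_0=1$.* If $v=xh\in V$ with $x\in[Q,P]$ and $h\in H\cap Q$, then $x=vh^{-1}\in C_{[Q,P]}(P)\le H$, so $v\in H\cap V=1$.

*Transfer.* Let $\tau:G\to Q/Q_0$ be the transfer. If $t_1,\dots,t_m$ is a transversal of $Q$ in $G$, with $t_ig=h_it_{i'}$, $h_i\in Q$, then $\tau(g)=\prod h_iQ_0$, independently of the transversal. Applying $\alpha\in P$ to these equations and using the transversal $t_i^\alpha$, we get $\tau(g^\alpha)=\tau(g)^\alpha=\tau(g)$. So $\tau$ is trivial on $[G,P]=G$. But for $1\ne v\in V\le Z(G)$ we have $t_iv=vt_i$, so $\tau(v)=v^{|G:Q|}Q_0$. This is nontrivial, since $q\nmid|G:Q|$ and $V\cap Q_0=1$. Contradiction.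

### 8.4. The second layer

**Step 3.** Here we look at the next minimal normal layer above $V$ and force $G$ into the shape of Lemma 8. As $P$ centralizes $V$ and $[G,P]=G\ne1$, $G\ne V$. Let $K/V$ be a minimal normal subgroup of $GP/V$ contained in $G/V$. As $G$ is a $q$-group, $[K/V,G/V]$ is a proper subgroup of $K/V$ and normal in $GP/V$, hence trivial. So $K/V\le Z(G/V)$, and $W:=K/V$ is an irreducible $\mathbb F_qP$-module.

**Step 3a.** We locate the fixed points in $K$: *$C_W(P)=0$ and $C_K(P)=V$.* The second statement follows from the first, since $C_K(P)V/V\le C_W(P)$. If $C_W(P)\ne0$, then $C_W(P)=W$, so $[K,P]\le V$ and $[K,P]=[K,P,P]\le[V,P]=1$. So $[P,K,G]=1$, and $[K,G,P]\le[V,P]=1$. The three subgroups lemma gives $[G,P,K]=1$, i.e. $[G,K]=1$, as $G=[G,P]$. So $K$ is centralized by $G$ and $P$. Since $V<K\le C_G(P)=H\times V$, Dedekind gives $K=V\times(K\cap H)$, and $K\cap H\ne1$ is central in $GP$. A subgroup of prime order in $K\cap H$ is a minimal normal subgroup of $GP$ inside $H$, against Step 1.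

**Step 3b.** We locate the center inside $K$: *$K\not\le Z(G)$, and $K\cap Z(G)=V$.* If $K\le Z(G)$, then by (C2) and Step 3a, $K=V\times[K,P]$ with $1\ne[K,P]\trianglelefteq GP$. So $[K,P]$ contains a minimal normal subgroup $N$ of $GP$. By Step 1, $N\le Z(GP)$, so $N\le C_K(P)=V$, contradicting $V\cap[K,P]=1$. Now $(K\cap Z(G))/V$ is a proper $P$-submodule of the irreducible module $W$, so it is 0.

**Step 3c.** We exclude a nonabelian $K$: *$K$ is abelian.* Otherwise $1\ne K'\le V$, so $K'=V$. Also $Z(K)\geq V$, and $Z(K)/V$ is a proper submodule of $W$, so $Z(K)=V$. Together with Step 3a, Lemma 8 applies to $S=K$ and gives $V\le H$, contradicting $H\cap V=1$.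

So $K=V\times K_1$ with $K_1=[K,P]$.

**Step 3d.** We identify the action of $G$ on $K$. Let $M=C_G(K)$; then $M\ne G$ by Step 3b. For $g\in G$, $k\in K$ we have $[k,g]\in V\le Z(G)$. So $[kk',g]=[k,g][k',g]$ and $[k,gg']=[k,g'][k,g]$, and $[k,g]=1$ for $k\in V$. Hence $g\mapsto(kV\mapsto[k,g])$ is a homomorphism $G\to\mathrm{Hom}(W,V)$ with kernel $M$. It is $P$-equivariant, because $[k,g^\alpha]=[k^{\alpha^{-1}},g]^\alpha$. As $P$ centralizes $V$, $\mathrm{Hom}(W,V)\cong W^*$. This module is irreducible and nontrivial, because $W$ is irreducible with $C_W(P)=0$. The image of $G$ is a nonzero submodule, so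
$$G/M\cong W^*\quad\text{as $P$-modules},\qquad C_{G/M}(P)=0. \tag{5}$$

**Step 3e.** We choose one displacement subgroup that supplements $M$. Choose $g\in G\setminus M$ and put $X=[g,P]$. Then $XM/M=[gM,P]$ is a $P$-submodule of $G/M$. It is nonzero, since otherwise $gM\in C_{G/M}(P)=0$. By irreducibility $XM=G$. If $V\cap X\ne1$, then $V\le X$, so $V\le C_X(P)\le H$, a contradiction. So
$$XM=G,\qquad V\cap X=1. \tag{6}$$

**Step 3f.** We need that $X$ is generated by its own displacements: *$[X,P]=X$.* In $XP/[X,P]$ the image $\bar P$ centralizes $\bar X$, so this group is $\bar X\times\bar P$ with $\bar X$ a $q$-group and $\bar P$ a $q'$-group of order $|P|$. Hence $\bar P$ is its only subgroup of order $|P|$. The image of $P^g\le XP$ also has order $|P|$, so it equals $\bar P$. As $XP=\langle P,P^g\rangle$, the whole image is $\bar P$. So $\bar X=1$.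

**Step 3g.** We show that $K$ and $X$ already fill $G$: *$G=KX$.* Let $B=\langle K_1,X\rangle$, a $P$-invariant subgroup. By (C2) $[K_1,P]=K_1$, and $[X,P]=X$, so $[B,P]=B$. Further $B\ge[K_1,X]$. Since $K=VK_1$ with $V$ central, $[K_1,X]=[K,X]$. Since $M$ centralizes $K$ and $[K,G]\le V$ is central, $[k,xm]=[k,m][k,x]^m=[k,x]$, so $[K,X]=[K,XM]=[K,G]$. This is a nontrivial subgroup of $V$ by Step 3b, hence equals $V$. So $V\le B$. If $B<G$, minimality gives $V\le C_B(P)=C_{[B,P]}(P)=H(B)\le H$, a contradiction. So $B=G$. As $K\trianglelefteq G$ and $K_1\le K$, $G=KX$.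

**Step 3h.** We show that $X$ meets $K$ and $M$ trivially.

- *$X\cap K=1$.* It is normalized by $X$, centralized by the abelian group $K$, and $P$-invariant, so it is normal in $GP$, as $G=KX$. If it is nontrivial, it contains a minimal normal subgroup of $GP$. By Step 1 this is centralized by $P$, so it lies in $C_K(P)=V$; but $V\cap X=1$.
- *$X\cap M=1$.* It is normalized by $X$ because $M\trianglelefteq G$, centralized by $K$, and $P$-invariant, so it is normal in $GP$. If it is nontrivial, it contains a minimal normal subgroup of $GP$, which by Step 1 lies in $C_X(P)\le H$. This contradicts Step 1, by which minimal normal subgroups meet $H$ trivially.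

**Step 3i.** The structure is now determined, and Lemma 8 applies to $G$. By (6) and Step 3h, $X\cong XM/M=G/M\cong W^*$ as groups with $P$-action, so $X$ is elementary abelian. As $K\le M$, Dedekind gives $M=M\cap KX=K(M\cap X)=K$. Since $K/V\le Z(G/V)$ and $K\cap XV=(K\cap X)V=V$, we get
$$G/V=K/V\times XV/V,$$
which is elementary abelian. Its factors are isomorphic as $P$-modules to $W$ and $W^*$, which have no nonzero fixed points, so $C_{G/V}(P)=0$. Further, $Z(G)\le C_G(K)=M=K$, so $Z(G)=Z(G)\cap K=V$ by Step 3b. As $G\ne V$, $G$ is not abelian, and $1\ne G'\le V$ gives $G'=V$. Lemma 8 with $S=G$ now gives $V\le H$, contradicting $H\cap V=1$.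

So there is no counterexample, and (b)⇒(a) is proved. This completes the proof of Theorem 2. $\blacksquare$

## 9. The correction term for arbitrary $P$

If $P=O^2(P)$, then $R=P$ and $D=[C_G(P),P]=1$, so Corollary 3 is (b)⇒(a) of Theorem 2. If $P$ is a 2-group, then $R=1$, $D=[G,P]$, and the corollary says nothing. In between, it confines the failure of (1) to $C_G(R)$, where only the 2-group $P/R$ acts.

*Proof of Corollary 3.* Put $R=O^2(P)$. The subgroup $O^2(R)$ is characteristic in $R$, hence normal in $P$, and $P/O^2(R)$ is a 2-group; so $O^2(R)=R$, and Theorem 2 applies to $R$. Let $H=H_P(G)$ and $D=[C_G(R),P]$. Here $C_G(R)$ is $P$-invariant, as $R\trianglelefteq P$.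

**Step 1.** We reduce to $G=[G,P]$. Replacing $G$ by $[G,P]$ leaves $C_{[G,P]}(P)$ unchanged, because $[G,P,P]=[G,P]$, and leaves $H$ unchanged by Lemma 4(2). For $D$: it lies in $C_G(R)$ and in $[G,P]$, and $D=[D,P]$ by (C2), so
$$D=[D,P]\le[C_{[G,P]}(R),P]\le[C_G(R),P]=D .$$
So $D$ is unchanged too. Assume $G=[G,P]$ and put $N=[G,R]\trianglelefteq GP$.

**Step 2.** We show $C_N(P)\le C_D(P)H$, as in Section 6. Since $H\le C_G(P)\le C_G(R)$ normalizes $D$, $DH$ is a subgroup; since $H\trianglelefteq C_G(P)$, so is $C_D(P)H$. For $g\in G$ let $Y=C_{[g,P]}(R)$, which is $P$-invariant. Then $Y=[Y,P]C_Y(P)\le DH$. By Theorem 2 for $R$,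
$$C_N(R)=\langle C_{[g,R]}(R)\mid g\in G\rangle\le\langle C_{[g,P]}(R)\mid g\in G\rangle\le DH .$$
So each $x\in C_N(P)\le C_N(R)$ is $x=dh$ with $d\in D$, $h\in H$, and $d=xh^{-1}\in C_D(P)$.

**Step 3.** We cover $C_G(P)$ modulo $N$ by $C_D(P)$. As $R$ centralizes $G/N$, (C1) gives $G=C_G(R)N$. Hence $DN/N=[C_G(R)N/N,P]=[G/N,P]=G/N$. By (C1) applied to $D$ and to $G$,
$$C_D(P)N/N=C_{DN/N}(P)=C_{G/N}(P)=C_G(P)N/N .$$
So $C_G(P)\le C_D(P)N$, and Dedekind's law together with Step 2 gives $C_G(P)=C_D(P)C_N(P)\le C_D(P)H$.

The reverse inclusion is clear, since $C_D(P)$ and $H$ lie in $C_G(P)=C_{[G,P]}(P)$. Hence $C_{[G,P]}(P)=H_P(G)\cdot C_D(P)$. $\blacksquare$
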